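# Coloring $P_5$-free graphs with $\binom{\omega+1}{2}$ colors

## 1. Induced subgraphs, clique number, modules and co-components

All graphs are finite and simple. We write $u\sim v$ for "adjacent" and $u\not\sim v$ for "not adjacent", and we use the same symbol for a vertex set and for the subgraph it induces when no confusion arises. Two disjoint sets are complete to each other if all pairs between them are adjacent, and anticomplete if none is. For an index or vertex $i$ we write $S\setminus i$ for $S\setminus\{i\}$.

**Definition (chromatic number, clique number).** $\chi(G)$ is the least number of colors in a coloring of $V(G)$ that gives adjacent vertices different colors. $\omega(G)$ is the largest size of a clique, that is, of a set of pairwise adjacent vertices. Example: for the 5-cycle, $\omega(C_5)=2$ and $\chi(C_5)=3$.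

**Definition (free).** $P_5$ is the path on 5 vertices and $C_5$ the cycle on 5 vertices. A graph is $H_1$-free if no induced subgraph is isomorphic to $H_1$, and $(H_1,H_2)$-free if it is both $H_1$-free and $H_2$-free. Examples:

- $C_5$ is $P_5$-free, since its only induced subgraph on five vertices is $C_5$ itself.
- For $n\ge6$ the cycle $C_n$ is not $P_5$-free: five consecutive vertices induce a $P_5$.
- The disjoint union of $K_2$ and $C_5$ is $P_5$-free: $P_5$ is connected, so an induced $P_5$ would lie in one component.
- Write $2K_2$ for two disjoint edges with no edges between them. Every $2K_2$-free graph is $P_5$-free, since the first two and the last two vertices of a $P_5$ induce $2K_2$. The converse fails: $2K_2$ itself is $P_5$-free.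

**Definition (mixed, module).** A vertex $y\notin Y$ is mixed on $Y$ if it has both a neighbor and a non-neighbor in $Y$; otherwise it is uniform on $Y$. A module of a graph is a nonempty set of vertices on which no outside vertex is mixed. Examples: in the 4-cycle $a\,b\,c\,d$ the set $\{a,c\}$ is a module, because $b$ and $d$ are adjacent to both $a$ and $c$. In $C_5=c_1c_2c_3c_4c_5$ the only modules are the singletons and the whole set. Indeed, let $S$ be a module with $2\le|S|\le4$. By connectedness some $x\notin S$ has a neighbor in $S$, so $x$ is complete to $S$; as $x$ has degree 2, $S$ consists of its two neighbors. Say $x=c_2$ and $S=\{c_1,c_3\}$. But $c_4$ is adjacent to $c_3$ and not to $c_1$, a contradiction.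

**Definition (co-connected, co-component).** A graph is co-connected if its complement is connected. Its co-components are the vertex sets of the components of its complement. Distinct co-components are complete to each other, and a graph is a clique exactly when all its co-components are singletons. Examples: the complement of the 4-cycle $a\,b\,c\,d$ consists of the two disjoint edges $ac$ and $bd$, so its co-components are $\{a,c\}$ and $\{b,d\}$. The complement of $C_5$ is again a 5-cycle, so $C_5$ is co-connected.

## 2. Is $\omega^2$ enough colors for $(P_5,C_5)$-free graphs?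

A graph needs at least $\omega(G)$ colors. If we forbid an induced path on five vertices and an induced cycle on five vertices, how many more can be needed? The conjecture, taken from "$\chi$-Boundedness: A Tale Of Two Graph Invariants" (http://discretews.math.msstate.edu/2019/sivaraman.pdf), says:

*if $G$ is $(P_5,C_5)$-free, then $\chi(G)\le\omega(G)^2$.*

The problem is to prove it or disprove it. It is true, and the $C_5$ need not be forbidden.

**Theorem 1.** If $G$ is $P_5$-free, then $\chi(G)\le\binom{\omega(G)+1}{2}\le\omega(G)^2$. In particular this holds for every $(P_5,C_5)$-free graph, so the conjecture is true.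

The second inequality says $\omega\le\omega^2$. In the class of $P_5$-free graphs the first bound is attained at $\omega=2$, since $\chi(C_5)=3=\binom32$. Nothing is claimed here about the best bound inside the smaller class of $(P_5,C_5)$-free graphs.

## 3. Clique number at most two

If $\omega(G)\le1$, there are no edges and the statement is clear. Let $\omega(G)=2$, so $G$ has no triangle. We may color each component separately, so let $G$ be connected. If $G$ has no odd cycle, it is bipartite and two colors suffice. Otherwise take a shortest odd cycle. It is induced, because a chord would split it into two cycles, one of them odd and shorter. Its length is not 3, and not 7 or more, since $C_n$ with $n\ge 6$ contains an induced $P_5$. So it is an induced $C_5$. In particular a $(P_5,C_5)$-free graph with $\omega=2$ is bipartite.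

Suppose then that $G$ contains an induced $C_5=c_1\dots c_5$, with indices modulo 5. A vertex $v$ outside it with a neighbor on it has either one neighbor or two non-consecutive ones, as there is no triangle. If $c_1$ is its only neighbor, then $v-c_1-c_2-c_3-c_4$ is an induced $P_5$. So its neighbors are $c_{i-1},c_{i+1}$ for some $i$; put such $v$, and also $c_i$, in a set $A_i$. If some vertex had no neighbor on the cycle, then by connectedness some such vertex $z$ would be adjacent to some $v\in A_i$ with $v\ne c_i$, and $z-v-c_{i+1}-c_{i+2}-c_{i+3}$ would be an induced $P_5$. So the $A_i$ cover $V(G)$. Vertices of $A_i$ share the neighbor $c_{i+1}$, so $A_i$ is stable; vertices of $A_i$ and $A_{i+2}$ share the neighbor $c_{i+1}$, so these sets are anticomplete. Color $A_1\cup A_3$, $A_2\cup A_4$, $A_5$ with three colors. Hence $\chi(G)\le3=\binom32$.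

This used a full description of the graphs. For larger $\omega$ we look for a scheme that produces the number $\binom{\omega+1}2$ by itself.

## 4. Colors labeled by pairs from a maximum clique

The number $\binom{\omega+1}{2}$ counts the pairs $\{i,j\}$, with $i=j$ allowed, from a clique $K$ of size $\omega$. This suggests the following scheme. Let $K$ be a maximum clique, $X=G-K$, and for $u\in X$ let $N_u=K\setminus N(u)$ be the set of non-neighbors of $u$ in $K$. For $i\in K$ let $M_i=\{u\in X:i\in N_u\}$. Since $K$ is maximum, $N_u\ne\emptyset$.

The scheme succeeds if $G$ is $2K_2$-free. Give $i\in K$ the color $ii$. If $|N_u|\ge2$, choose distinct $i,j\in N_u$ and give $u$ the color $ij$. If $N_u=\{i\}$, give $u$ the color $ii$. Two vertices of color $ij$, $i\ne j$, are both anticomplete to the edge $ij$, so they are nonadjacent because there is no $2K_2$. Two adjacent vertices $u,u'$ of $X$ with $N_u=N_{u'}=\{i\}$ would give the clique $(K\setminus i)\cup\{u,u'\}$, larger than $K$. And $u\not\sim i$ if $u$ has color $ii$. So $\chi(G)\le\binom{\omega+1}2$.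

For $P_5$-free graphs this breaks at one exact place: $M_i\cap M_j$ need not be stable. Let $G$ be the disjoint union of an edge $K=\{1,2\}$ and a $C_5$. Every vertex of the $C_5$ has $N_u=\{1,2\}$, so the scheme gives all five the color $12$. The coloring can be repaired: a vertex $u$ may also use the color $11$, since $u\not\sim1$, and $22$; three colors suffice for $C_5$. So a vertex $u$ should be allowed all colors $ij$ with $i,j\in N_u$, with $i=j$ allowed, and we have to distribute them.

## 5. Components of common non-neighborhoods are modules

What does $P_5$-freeness say about $M_i\cap M_k$ when it is not stable? Keep the notation of Section 4, let $i\ne k$ be in $K$, let $d\sim d'$ with $d,d'\in M_i\cap M_k$, and let $u\in M_i\setminus M_k$ with $u\sim d$. Consider $i-k-u-d-d'$. We have $i\sim k$, $k\sim u$, $u\sim d$, $d\sim d'$, while $i\not\sim u,d,d'$ and $k\not\sim d,d'$. Since there is no induced $P_5$, we get $u\sim d'$. Therefore: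

*every component $F$ of $M_i\cap M_k$ is a module of $M_i$.*

Indeed, a vertex of $(M_i\cap M_k)\setminus F$ is anticomplete to $F$, and for a vertex of $M_i\setminus M_k$ adjacency spreads along the edges of $F$.

It is natural to contract such an $F$ to a single vertex and to color the inside of $F$ by induction. Two things stand in the way.

First, the new vertex must ask for as many colors as $F$ needs. So we need a statement with weights: a vertex of weight $h$ stands for a set with clique number $h$, and must get as many colors as our bound allows for such a set, namely $h(h+1)/2$.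

Second, $F$ is a module of $M_i$ and, by symmetry, of $M_k$, but not in general of $G$. Let $G$ have vertices $i,k,l,y,u,v$, where $i,k,l$ form a triangle, $y\sim i,k,u$, and $u\sim v$, and $l\sim u,v$, and there are no other edges. The vertices $i,k$ are adjacent and have the same other neighbors; $P_5$ has no two such vertices, so an induced $P_5$ would avoid $k$ (or, symmetrically, $i$). But $i,l,y,u,v$ span the six edges $il,iy,lu,lv,yu,uv$, so $G$ is $P_5$-free. There is no clique of size 4, so $K=\{i,k,l\}$ is a maximum clique. Here $F=\{u,v\}$ is a component of $M_i\cap M_k$, and $y$ is mixed on it. On the other hand, $N_y=\{l\}$ and $N_u=\{i,k\}$ are disjoint, so $y$ and $u$ have no allowed color in common and their adjacency is harmless. This is the hint that the contraction should be performed only with respect to some of the indices, and the proof does exactly that. It will take us outside the world of graphs $G$ with a clique $K$; the right objects are the "systems" of Section 8.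

## 6. A weighted statement

Put $\varphi(x)=x(x+1)/2$. Then
$$\varphi(x+y)=\varphi(x)+\varphi(y)+xy. \qquad (1)$$
For $w:V(G)\to\mathbb Z_{\ge0}$ write $w(S)=\sum_{v\in S}w(v)$, and let $\omega_w(G)$ be the maximum of $w(q)$ over all cliques $q$, including $q=\emptyset$.

**Definition (the statement $W(G)$).** $W(G)$ says: for every $w:V(G)\to\mathbb Z_{\ge0}$ there are sets $c(v)$, $v\in V(G)$, with $|c(v)|=\varphi(w(v))$, disjoint for adjacent vertices, using at most $\varphi(\omega_w(G))$ colors in total.

Example: if $G$ is the single edge $uv$ with weights $x,y$, we need $\varphi(x)+\varphi(y)$ colors, and by (1) we are allowed $xy$ more than that. For $G=C_5$ with $w\equiv1$, $W$ asks for a coloring with $\varphi(2)=3$ colors.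

**Theorem 2.** $W(G)$ holds for every $P_5$-free graph $G$.

With $w\equiv1$ we have $\varphi(1)=1$ and $\omega_w=\omega$, so Theorem 2 gives $\chi(G)\le\varphi(\omega(G))=\binom{\omega(G)+1}2$, which is Theorem 1. The rest of the notes proves Theorem 2.

## 7. Truncated triangular numbers, maximal modules, and Hall with demands

Write $x^+=\max(x,0)$.

**Lemma 3.** For integers $t,x\ge0$ let $g_t(x)=\varphi(x)-\varphi((x-t)^+)$. Then $g_t(0)=0$ and $g_t(x)-g_t(x-1)=\min(x,t)$ for $x\ge1$. Hence:

- $g_t$ is nondecreasing and convex with $g_t(0)=0$, so $\sum_kg_t(x_k)\le g_t(\sum_kx_k)$;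
- if $0\le\rho\le t$ and $A\ge0$ are integers, then $g_t(\rho+A)\le\varphi(\rho)+tA$.

**Proof.** Recall $\varphi(x)-\varphi(x-1)=x$. If $x\le t$, the truncated terms are $0$ and the increment is $x$. If $x>t$, it is $x-(x-t)=t$. The increments $\min(x,t)$ are nonnegative and nondecreasing in $x$, which gives monotonicity and convexity; with $g_t(0)=0$, adding $y$ further steps after $x$ costs at least as much as the first $y$ steps, so $g_t(x)+g_t(y)\le g_t(x+y)$, and the sum inequality follows. For the last item, $g_t(\rho)=\varphi(\rho)$ since $\rho\le t$, and each of the next $A$ increments is at most $t$. $\square$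

Example: $g_2$ takes the values $0,1,3,5,7,\dots$.

**Lemma 4 (Gallai).** If $D$ is connected, co-connected and $|D|\ge2$, its maximal proper modules partition $V(D)$.

**Proof.** Singletons are proper modules, so the maximal proper modules cover $V(D)$. Suppose distinct maximal proper modules $A,B$ intersect. An outside vertex of $A\cup B$ is uniform on $A$ and on $B$, and these share a vertex, so it is uniform on $A\cup B$. Thus $A\cup B$ is a module. It is strictly larger than $A$, so $A\cup B=V(D)$. Each $x\in A\setminus B$ is uniform on $B$, and each $z\in B\setminus A$ is uniform on $A$. So for pairs between $A\setminus B$ and $B\setminus A$ the adjacency depends neither on $z$ nor on $x$: all these pairs have the same adjacency. Both $A\setminus B$ and $B\setminus A$ are nonempty by maximality. As each $x\in A\setminus B$ is uniform on all of $B$, and $B\setminus A\neq\emptyset$, the set $A\setminus B$ is complete or anticomplete to $B$. Since $V(D)=(A\setminus B)\cup B$ with both parts nonempty, $D$ is not co-connected or not connected, a contradiction. $\square$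

Example: for $C_5$ the maximal proper modules are the five singletons.

**Lemma 5 (Hall with demands).** Let $Y$ be a finite set, $L_u$ ($u\in Y$) finite sets, and $d_u\ge0$ integers. If $\sum_{u\in q}d_u\le|\bigcup_{u\in q}L_u|$ for every nonempty $q\subseteq Y$, then there are pairwise disjoint sets $c_u\subseteq L_u$ with $|c_u|=d_u$.

**Proof.** Apply Hall's theorem to the family with $d_u$ copies of $L_u$ for each $u$. A subfamily that involves exactly the vertices of $q$ has at most $\sum_{u\in q}d_u$ members and union $\bigcup_{u\in q}L_u$, so Hall's condition holds. $\square$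

## 8. Systems and realizations

Fix a graph $H$ such that $W$ holds for all induced subgraphs of $H$.

**Definition (system).** A system consists of a finite graph $X$, a finite index set $\Lambda$, sets $N_u\subseteq\Lambda$ for $u\in X$, and nonnegative integers $a_i,s_i$ ($i\in\Lambda$) and $w_u$ ($u\in X$). Write
$$M_i=\{u\in X:i\in N_u\},\qquad N_q=\bigcup_{u\in q}N_u,\qquad a(S)=\sum_{i\in S}a_i .$$
The requirements are:

- (S0) each $X[M_i]$ is isomorphic to an induced subgraph of $H$;
- (S1) if $u\sim d\sim d'$ with $u\ne d'$, $i\in N_u\cap N_d\cap N_{d'}$ and $k\in(N_d\cap N_{d'})\setminus N_u$, then $u\sim d'$;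
- (S2) $s_i\le a_i$;
- (S3) $w_u=0$ whenever $N_u=\emptyset$;
- (S4) for each $i$ and each nonempty clique $q\subseteq M_i$: $w(q)\le s_i+a(N_q\setminus i)$.

Condition (S1) is the observation of Section 5, with $i$ the common index: for $i\neq k$, a vertex of $M_i\setminus M_k$ is not mixed on any component of $M_i\cap M_k$.

**Definition (realization).** Take pairwise disjoint sets $C_{ij}=C_{ji}$ with $|C_{ij}|=a_ia_j$ for $i\ne j$ and $|C_{ii}|=\varphi(s_i)$. A realization assigns to each $u\in X$ a set $c(u)\subseteq\bigcup_{i,j\in N_u}C_{ij}$ (with $i=j$ allowed) such that $|c(u)|=\varphi(w_u)$ and the sets are disjoint for adjacent vertices. Which disjoint sets $C_{ij}$ we take is irrelevant, since two choices differ by bijections.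

**Example A.** Let $X$ be the path $c_3-c_4-c_5$, $\Lambda=\{1,2\}$, $N_{c_3}=\{1\}$, $N_{c_4}=\{1,2\}$, $N_{c_5}=\{2\}$, and $a,s,w\equiv1$; let $H$ be this path. This comes from $C_5$ with $K=\{c_1,c_2\}$. No index belongs to all three vertices, so (S1) is vacuous. For $q=\{c_3,c_4\}\subseteq M_1$, (S4) reads $2\le1+1$; the clique $\{c_4,c_5\}\subseteq M_2$ is symmetric, and single vertices are clear. With $C_{11},C_{12},C_{22}$ of size one, $c(c_3)=C_{11}$, $c(c_4)=C_{12}$, $c(c_5)=C_{22}$ is a realization.

**Example B.** Let $X=H=C_5$, $\Lambda=\{1,2\}$, all $N_u=\{1,2\}$, and $a,s,w\equiv1$. This comes from the disjoint union of $K_2$ and $C_5$ in Section 4. (S1) is vacuous because no $k$ exists, and (S4) says $w(q)\le2$. A realization is a proper coloring of $C_5$ with the three colors of $C_{11}\cup C_{12}\cup C_{22}$.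

**Proposition 6.** Every system has a realization.

## 9. Proposition 6 implies Theorem 2

We prove $W(G)$ for $P_5$-free $G$ by induction on $|V(G)|$. Let $w$ be given. Vertices of weight $0$ receive $\emptyset$ and may be deleted, which does not change $\omega_w$. So assume $w>0$ everywhere and $V(G)\ne\emptyset$. Let $K$ be a clique of maximum weight; it is nonempty. Put $X=H=G-K$, $\Lambda=K$, $N_u=K\setminus N(u)$ for $u\in X$, $a_i=s_i=w(i)$ for $i\in K$, and $w_u=w(u)$. By induction $W$ holds for all induced subgraphs of $H$. We check that this is a system.

- (S0) and (S2) are clear.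
- (S4): let $q\subseteq X$ be a clique. Then $q\cup(K\setminus N_q)$ is a clique, so $w(q)+a(K)-a(N_q)\le a(K)$, that is, $w(q)\le a(N_q)$. If $q\subseteq M_i$ is nonempty, then $i\in N_q$ and $a(N_q)=s_i+a(N_q\setminus i)$.
- (S3): $N_u=\emptyset$ would give $w_u\le a(\emptyset)=0$ by the same inequality with $q=\{u\}$, which is impossible. So (S3) holds vacuously.
- (S1): since $i\in N_u$ and $k\notin N_u$, we have $k\ne i$. So $i\sim k$, $k\sim u$, $u\sim d$, $d\sim d'$, while $i\not\sim u,d,d'$ and $k\not\sim d,d'$. If $u\not\sim d'$, then $i-k-u-d-d'$ is an induced $P_5$.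

Take a realization $c$, and put $c(i)=C_{ii}$ for $i\in K$; this has size $\varphi(w(i))$. Different vertices of $K$ get disjoint sets. If $u\in X$ is adjacent to $i\in K$, then $i\notin N_u$, so $c(u)\cap C_{ii}=\emptyset$. The number of colors is at most, by (1),
$$\sum_i\varphi(a_i)+\sum_{i<j}a_ia_j=\varphi(a(K))=\varphi(\omega_w(G)).\qquad\square$$

## 10. Using up one index at a time, and where this stalls

To realize a system, a sensible plan is to choose an index $i$, put $t=a_i$, spend all colors involving $i$, and delete $i$. Deleting $i$ lowers the right side of (S4) by $t$ for cliques that meet $M_i$, so to keep (S4) we want to lower the weight of each $u\in M_i$ to $(w_u-t)^+$. This means that $u$ must now receive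
$$\varphi(w_u)-\varphi((w_u-t)^+)=g_t(w_u)$$
colors from $C_{ii}\cup\bigcup_{l\in N_u\setminus i}C_{il}$. If a component of $X[M_i]$ is a clique, these colors can be found by Lemma 5; Section 12 has the computation.

The plan stalls when components of $X[M_i]$ are not cliques and their vertices share further indices. In Example B take $i=1$, so $t=1$ and $g_1(1)=1$. All five vertices of the $C_5$ must get one color each from $C_{11}\cup C_{12}$. That is two colors, and $C_5$ is not 2-colorable.

In Example B the remedy is visible. Treat the whole $C_5$ as one block: let a single vertex $\delta$ of weight $2$, with index set $\{1,2\}$, stand for it. The plan works for $\delta$ and gives it the $\varphi(2)=3$ colors of $C_{11}\cup C_{12}\cup C_{22}$. Then color $C_5$ with these three colors. To keep this second task within the language of systems, we give $C_5$ a new index $p$ with $|C_{pp}|=3$, in place of the old indices.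

The proof does this whenever a block of vertices can be treated as one with respect to some set $J$ of indices, and shows that when no such block is left, the plan of this section goes through. Formally, let
$$\Phi=\sum_{i\in\Lambda}|E(X[M_i])|.$$
We prove Proposition 6 by induction on $(\Phi,|\Lambda|)$ in lexicographic order, with $H$ fixed and $X$ allowed to change. If $\Lambda=\emptyset$, all $w_u=0$ by (S3), and $c\equiv\emptyset$ works. Let $\Lambda\ne\emptyset$ from now on.

**Definition ($J(Y)$, extractable).** For $Y\subseteq X$ with $|Y|\ge2$ and $X[Y]$ co-connected, let $J(Y)$ be the set of all $j\in\bigcap_{u\in Y}N_u$ such that no $y\in X\setminus Y$ with $j\in N_y$ is mixed on $Y$. (So $Y\subseteq M_j$ is a module of $X[M_j]$.) Call $Y$ extractable if $J=J(Y)\ne\emptyset$ and at least one of the following holds: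

- (i) some $y\in X\setminus Y$ with $N_y\cap J\ne\emptyset$ has a neighbor in $Y$;
- (ii) $|J|\ge2$ and $Y$ contains an edge.

In Example B, $Y=C_5$ has $J(Y)=\{1,2\}$ and is extractable by (ii). Here is an instance of (i).

**Example C.** Let $X=H$ be the path $u_1-y-u_2$, $\Lambda=\{1\}$, all $N_v=\{1\}$, $w\equiv1$, $a_1=s_1=2$. ((S4): a clique has weight at most $2$. (S1) is vacuous. $W$ holds for the induced subgraphs of $H$: for a bipartite graph without isolated vertices, splitting $\varphi(\omega_w)$ colors is easy, but we need not check it by hand, since Theorem 2 for smaller graphs supplies it when $G$ is $H$ plus an isolated vertex of weight 2.) The set $Y=\{u_1,u_2\}$ is co-connected, $J(Y)=\{1\}$ because $y$ is complete to $Y$, and (i) holds through $y$.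

## 11. Case 1: extracting a set $Y$

Suppose some $Y$ is extractable, and let $J=J(Y)$.

**Step 1: vertices that see $Y$ through $J$.** This step shows that a vertex outside $Y$ which shares a $J$-index with $Y$ and has a neighbor in $Y$ interacts with $Y$ only through $J$.

**Lemma 7.** Let $y\in X\setminus Y$.

- (E1) If $N_y\cap J\ne\emptyset$ and $y$ has a neighbor in $Y$, then $y$ is complete to $Y$.
- (E2) For $y$ as in (E1) and all $u\in Y$: $N_y\cap N_u\subseteq J$.
- (E3) If $u\in Y$ is adjacent to $y$ and $N_y\cap N_u\not\subseteq J$, then $N_y\cap J=\emptyset$.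

**Proof.** (E1) is immediate from the definition of $J$. (E3) is the contrapositive of (E2). For (E2), let $j\in N_y\cap J$ and suppose $l\in(N_y\cap N_u)\setminus J$ for some $u\in Y$. By (E1), $y$ is complete to $Y$.

Suppose first $Y\not\subseteq M_l$. Then $Y\cap M_l$ (which contains $u$) and $Y\setminus M_l$ are nonempty. By co-connectedness there are nonadjacent $u_1\in Y\cap M_l$ and $u_2\in Y\setminus M_l$. Apply (S1) to $u_2\sim y\sim u_1$ with common index $j$ and $k=l\in(N_y\cap N_{u_1})\setminus N_{u_2}$. It gives $u_2\sim u_1$, a contradiction.

Suppose now $Y\subseteq M_l$. Since $l\notin J$, some $y'\in X\setminus Y$ with $l\in N_{y'}$ is mixed on $Y$, say $y'\sim u_1$ and $y'\not\sim u_2$ with $u_1,u_2\in Y$. Then $y'\ne y$, as $y$ is complete to $Y$, and $j\notin N_{y'}$, because $j\in J$. Apply (S1) to $y'\sim u_1\sim y$ with common index $l$ and $k=j$: this gives $y'\sim y$. Apply (S1) to $y'\sim y\sim u_2$ with common index $l$ and $k=j$: this gives $y'\sim u_2$, a contradiction. $\square$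

**Step 2: the weight of the block.** This step defines how much weight of $Y$ has to be served by the indices in $J$. Let
$$h=\max\Bigl(0,\ \max_q\bigl(w(q)-a(N_q\setminus J)\bigr)\Bigr),$$
where $q$ runs over the nonempty cliques in $Y$. For $j\in J$ and such $q$ we have $q\subseteq M_j$ and $J\subseteq N_q$, so (S4) and (S2) give
$$w(q)\le s_j+a(J\setminus j)+a(N_q\setminus J)\le a(J)+a(N_q\setminus J).$$
Hence
$$h\le a(J).\qquad(2)$$

**Step 3: the new system.** This step separates $Y$ from the indices in $J$: a new vertex $\delta$ represents $Y$ there, and a new index $p$ replaces $J$ on $Y$. Let $X'$ have vertex set $X\cup\{\delta\}$, let $\Lambda'=\Lambda\cup\{p\}$, and put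

- $a_p=a(J)$, $s_p=h$, $w_\delta=h$, $N'_\delta=J$;
- $N'_u=(N_u\setminus J)\cup\{p\}$ for $u\in Y$, and $N'_y=N_y$ for $y\in X\setminus Y$.

All other $a,s,w$ are unchanged. Adjacency in $X'$ is as follows:

- inside $X\setminus Y$ and inside $Y$, as in $X$;
- $\delta\sim y$ iff $y\in X\setminus Y$ is complete to $Y$ and $N_y\cap J\ne\emptyset$;
- $u\in Y$ and $y\in X\setminus Y$ are adjacent iff they are adjacent in $X$ and $N_u\cap N_y\not\subseteq J$;
- $\delta$ has no neighbors in $Y$.

An edge $uy$ with $N_u\cap N_y\subseteq J$ may be dropped since any conflict it expresses concerns only colors labeled by pairs from $J$, and these are now $\delta$'s business.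

In Example B we get $h=2$, $a_p=s_p=2$, $w_\delta=2$; $X'$ is the $C_5$, with all index sets $\{p\}$, and the isolated vertex $\delta$ with index set $\{1,2\}$. In Example C we get $h=1$, $a_p=2$, $s_p=1$, $w_\delta=1$; the only edge of $X'$ is $\delta y$, with $N'_\delta=N'_y=\{1\}$ and $N'_{u_1}=N'_{u_2}=\{p\}$. There $C_{pp}$ has one color, both $u_1$ and $u_2$ use it, and it will be translated into the color of $\delta$. This is why $s_p$ is allowed to be smaller than $a_p$: the set $C_{pp}$ must have exactly the size $\varphi(h)$ of $\delta$'s color set, whereas $C_{pl}$ must have size $a(J)a_l$.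

Let $M'_i$ denote the new sets. Three facts describe them.

- (F1) $M'_p=Y$ and $X'[Y]=X[Y]$.
- (F2) For $j\in J$: $M'_j=(M_j\setminus Y)\cup\{\delta\}$, and for any fixed $u_0\in Y$, replacing $\delta$ by $u_0$ is an isomorphism from $X'[M'_j]$ onto $X[(M_j\setminus Y)\cup\{u_0\}]$. Indeed, for $y\in M_j\setminus Y$ we have $j\in N_y\cap J$, so $\delta\sim y$ iff $y$ is complete to $Y$ iff, by (E1), $y\sim u_0$ in $X$.
- (F3) For $l\in\Lambda\setminus J$: $M'_l=M_l$ and $X'[M_l]=X[M_l]$. Indeed, $\delta\notin M'_l$, membership of $l$ is unchanged at all vertices of $X$, and vertices $u\in Y\cap M_l$, $y\in M_l\setminus Y$ that are adjacent in $X$ share $l\notin J$ and hence stay adjacent.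

**Step 4: (S0), (S2), (S3) for the new system.** This step does the easy checks. (S0): for $p$, $X'[Y]=X[Y]$ is an induced subgraph of $X[M_j]$ for any $j\in J$. For $j\in J$, (F2) shows that $X'[M'_j]$ is isomorphic to an induced subgraph of $X[M_j]$. For $l\in\Lambda\setminus J$ use (F3). (S2): $s_p=h\le a(J)=a_p$ by (2), and the rest is unchanged. (S3): $p\in N'_u$ for $u\in Y$, $N'_\delta=J\ne\emptyset$, and nothing changes at other vertices.

**Step 5: (S1) for the new system.** This step checks that the $P_5$-condition survives. Let $u\sim d\sim d'$ in $X'$ with $u\ne d'$, $i\in N'_u\cap N'_d\cap N'_{d'}$ and $k\in(N'_d\cap N'_{d'})\setminus N'_u$. We must show $u\sim d'$ in $X'$.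

*The index $i$ is $p$.* All three vertices lie in $Y$. As $p\in N'_u$, we have $k\ne p$, so $k\in\Lambda\setminus J$, and its membership at vertices of $Y$ is unchanged. Use (S1) of $X$ with any $j\in J$ as common index and the same $k$.

*The index $i$ is in $J$.* All three vertices lie in $(M_i\setminus Y)\cup\{\delta\}$, and $k\ne p$, since $p$ occurs only at vertices of $Y$. The three vertices are distinct, so $\delta$ occurs at most once among them. Replace $\delta$, if present, by some $u_0\in Y$. Adjacency is preserved by (F2), and $i\in J\subseteq N_{u_0}$. We need that $k$ plays the same role after the replacement. If $\delta\in\{d,d'\}$, then $k\in N'_\delta=J\subseteq N_{u_0}$, as needed. If $\delta=u$, then $k\notin J$, so $k\in N_d\setminus J$; since $d\sim\delta$, the vertex $d$ is complete to $Y$ with $N_d\cap J\ne\emptyset$, so (E2) applies to $d$ and gives $k\notin N_{u_0}$, as needed. So (S1) of $X$ applies, and (F2) carries its conclusion back to $u\sim d'$ in $X'$.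

*The index $i$ is in $\Lambda\setminus J$.* None of the three vertices is $\delta$, and adjacency among them is as in $X$ by (F3).

- If $k\in\Lambda\setminus J$, membership of $k$ is unchanged; use (S1) of $X$.
- If $k=p$, then $d,d'\in Y$ and $u\notin Y$. Since $u\sim d$ in $X$ and $i\in(N_u\cap N_d)\setminus J$, (E3) gives $N_u\cap J=\emptyset$. So (S1) of $X$ applies with any $j\in J$ in the role of $k$.
- If $k\in J$, then $d,d'\notin Y$, since no $N'_v$ with $v\in Y$ meets $J$. If also $u\notin Y$, all three index sets are unchanged; use (S1) of $X$. The case $u\in Y$ is impossible: $u\sim d$ in $X$ and $i\in(N_u\cap N_d)\setminus J$ would give $N_d\cap J=\emptyset$ by (E3), but $k\in N_d\cap J$.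

**Step 6: (S4) for the new system.** This step checks the clique inequality; the choice of $h$ was made for it.

*Index $p$.* For a nonempty clique $q\subseteq Y$, the definition of $h$ gives $w(q)\le h+a(N_q\setminus J)=s_p+a(N'_q\setminus p)$.

*Index $j\in J$.* Cliques in $M'_j$ not containing $\delta$ are cliques in $M_j\setminus Y$ with unchanged data. Let $q=q_0\cup\{\delta\}$, so $N'_q=N_{q_0}\cup J$ and the weight of $q$ is $w(q_0)+h$. If $h=0$, the claim follows from (S4) for $q_0$, or is trivial if $q_0=\emptyset$. If $h>0$, let the clique $q_Y\subseteq Y$ attain $h$. Every vertex of $q_0$ is adjacent to $\delta$, hence complete to $Y$, so $q_0\cup q_Y$ is a clique in $M_j$ in $X$. By (E2), $N_{q_0}\cap(N_{q_Y}\setminus J)=\emptyset$. So $N_{q_0\cup q_Y}$ is the disjoint union of $N_{q_0}\cup J$ and $N_{q_Y}\setminus J$, and (S4) gives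
$$w(q_0)+w(q_Y)\le s_j+a((N_{q_0}\cup J)\setminus j)+a(N_{q_Y}\setminus J).$$
Since $w(q_Y)=h+a(N_{q_Y}\setminus J)$, this says $w(q_0)+h\le s_j+a(N'_q\setminus j)$.

*Index $l\in\Lambda\setminus J$.* By (F3) the cliques in $M_l$ are the same as before, with the same weights. If $q\cap Y=\emptyset$, nothing changes. If $q\cap Y\ne\emptyset$, every $y\in q\setminus Y$ is adjacent to some $u\in q\cap Y$, with $l\in(N_y\cap N_u)\setminus J$, so $N_y\cap J=\emptyset$ by (E3). Hence $N'_q=(N_q\setminus J)\cup\{p\}$, and $J\subseteq N_q$. As $a_p=a(J)$ and $l\notin J\cup\{p\}$, we get $a(N'_q\setminus l)=a(N_q\setminus l)$, so the bound is unchanged.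

**Step 7: the measure drops.** This step makes the induction legitimate. For $j\in J$ let $n_j$ be the number of $y\in M_j\setminus Y$ with a neighbor in $Y$; by (E1) such $y$ are complete to $Y$. Then $X[M_j]$ has $|E(X[M_j\setminus Y])|+n_j|Y|+|E(X[Y])|$ edges, and by (F2) $X'[M'_j]$ has $|E(X[M_j\setminus Y])|+n_j$ edges. The index $p$ contributes $|E(X[Y])|$ new edges by (F1), and the indices in $\Lambda\setminus J$ contribute the same as before by (F3). So
$$\Phi-\Phi'=\sum_{j\in J}n_j(|Y|-1)+(|J|-1)\,|E(X[Y])|.$$
Both terms are nonnegative. If (i) holds, some $n_j$ is positive and $|Y|\ge2$, so the first term is positive; if (ii) holds, the second is. So $\Phi'<\Phi$, and by induction the new system has a realization $c'$. (In Example B, $\Phi=10$ and $\Phi'=5$; in Example C, $\Phi=2$ and $\Phi'=1$.)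

**Step 8: recovering a realization of the old system.** This step translates the colors that involve $p$ back into old colors. We use the same sets $C_{ij}$, $i,j\in\Lambda$, for both systems. For $y\in X\setminus Y$ let $c(y)=c'(y)$; this is allowed, as $N'_y=N_y$. Vertices of $Y$ use in $c'$ only colors from $C_{pp}$, from $C_{pl}$ and from $C_{ll'}$ with $l,l'\in\Lambda\setminus J$. For $u\in Y$ obtain $c(u)$ from $c'(u)$ as follows.

- Map $C_{pp}$, of size $\varphi(s_p)=\varphi(h)$, by a fixed bijection onto $c'(\delta)\subseteq\bigcup_{j,j'\in J}C_{jj'}$, of size $\varphi(w_\delta)=\varphi(h)$.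
- For $l\in\Lambda\setminus J$, map $C_{pl}$, of size $a(J)a_l$, by a fixed bijection onto $\bigcup_{j\in J}C_{jl}$.
- Keep colors in $C_{ll'}$ with $l,l'\in\Lambda\setminus J$.

The images of the three kinds are disjoint, so the map is injective, and sizes, and disjointness inside $Y$, are preserved; here $X'[Y]=X[Y]$. Since $N_u=J\cup(N'_u\setminus p)$ for $u\in Y$, we have $c(u)\subseteq\bigcup_{i,j\in N_u}C_{ij}$. For adjacent vertices of $X\setminus Y$ nothing changes.

It remains to consider $u\in Y$ and $y\in X\setminus Y$ adjacent in $X$.

- If $N_y\cap J\ne\emptyset$, then $y$ is complete to $Y$ by (E1), so $y\sim\delta$ and $c'(y)\cap c'(\delta)=\emptyset$. All colors of $c(u)$ outside $c'(\delta)$ lie in sets $C_{ml}$ with $l\in N_u\setminus J$. By (E2) $l\notin N_y$, so $y$ uses none of these. Hence $c(u)\cap c(y)=\emptyset$.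
- If $N_y\cap J=\emptyset$, then $y$ uses no color of a set $C_{jm}$ with $j\in J$. A common color of $c(u)$ and $c(y)$ would lie in some $C_{ll'}$ with $l,l'\in(N_u\cap N_y)\setminus J$; such colors are kept by the map, so it would belong to $c'(u)\cap c'(y)$. But then $N_u\cap N_y\not\subseteq J$, so $u\sim y$ in $X'$ and $c'(u)\cap c'(y)=\emptyset$, a contradiction.

So $c$ is a realization, and Case 1 is done.

## 12. Case 2: spending all colors that involve one index

Suppose no $Y$ is extractable. Choose any $i\in\Lambda$ and put $t=a_i$. We carry out the plan of Section 10.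

**Step 1: the structure of $X[M_i]$.** This step shows that the obstruction met in Section 10 has disappeared: inside a component, the vertices group into cliques that share no index but $i$.

**Lemma 8.** Each component $D$ of $X[M_i]$ has a partition $\mathcal Y$ into cliques which are modules of $D$, such that $N_Y\cap N_{Y'}=\{i\}$ whenever $Y\ne Y'$ in $\mathcal Y$ are adjacent (that is, complete to each other).

**Proof.** Two disjoint modules are complete or anticomplete to each other, so "adjacent" makes sense. If $D$ is a clique, take $\mathcal Y=\{D\}$. Assume $D$ is not a clique. Any vertex of $M_i\setminus D$ has no neighbor in $D$.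

*$D$ is co-connected.* Otherwise, as $D$ is not a clique, it has a co-component $Y\ne D$ with $|Y|\ge2$. A vertex $y\notin Y$ with $i\in N_y$ and a neighbor in $Y$ lies in $D$, hence is complete to $Y$; so $i\in J(Y)$. Any vertex of $D\setminus Y$ shows that (i) holds. So $Y$ is extractable, a contradiction.

*$\bigcap_{u\in D}N_u=\{i\}$.* We have $i\in J(D)$, since vertices of $M_i\setminus D$ have no neighbors in $D$. As $D$ contains an edge and (ii) fails, $J(D)=\{i\}$. Suppose $l\ne i$ lies in the intersection. As $l\notin J(D)$, some $y\in X\setminus D$ with $l\in N_y$ is mixed on $D$. Then $y\notin M_i$. As $D$ is connected, there is an edge $dd'$ of $D$ with $y\sim d$ and $y\not\sim d'$. Now (S1) for $y\sim d\sim d'$, with common index $l$ and $k=i$, gives $y\sim d'$, a contradiction.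

*The partition.* Let $\mathcal Y$ be the partition of $D$ into maximal proper modules (Lemma 4). Suppose some $Y\in\mathcal Y$ is not a clique. It has a co-component $Y_1$ with $|Y_1|\ge2$, possibly $Y_1=Y$. The set $Y_1$ is also a module of $D$: vertices of $D\setminus Y$ are uniform on $Y$, and vertices of $Y\setminus Y_1$ are complete to $Y_1$. A vertex of $M_i\setminus Y_1$ with a neighbor in $Y_1$ lies in $D$ and so is not mixed on $Y_1$; hence $i\in J(Y_1)$. As $D$ is connected and $Y_1\ne D$, some vertex of $D\setminus Y_1$ has a neighbor in $Y_1$, so (i) holds. So $Y_1$ is extractable, a contradiction. Hence all $Y\in\mathcal Y$ are cliques.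

*The intersections.* Let $Y,Y'\in\mathcal Y$ be distinct and adjacent. Clearly $i\in N_Y\cap N_{Y'}$. Suppose also $l\ne i$ is in $N_Y\cap N_{Y'}$, say $u\in Y\cap M_l$ and $u'\in Y'\cap M_l$. Let $F$ be the component of $X[D\cap M_l]$ containing the adjacent vertices $u,u'$. Then $F\ne D$, since $D\not\subseteq M_l$. The set $F$ is a module of $D$: a vertex $x\in(D\cap M_l)\setminus F$ is anticomplete to $F$; and for $x\in D\setminus M_l$ and an edge $dd'$ of $F$, (S1) with common index $i$ and $k=l$ shows that $x\sim d$ implies $x\sim d'$, so, as $F$ is connected, $x$ is not mixed on $F$. So $F$ is a proper module of $D$ and is contained in some maximal proper module, that is, in one class of $\mathcal Y$. Yet it meets both $Y$ and $Y'$, a contradiction. $\square$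

**Step 2: distributing $C_{ii}$ among the classes.** This step assigns to every class $Y$ a private part $R_Y$ of $C_{ii}$ of the size that its cliques need. Let $D$ be a component of $X[M_i]$ with $\mathcal Y$ as in Lemma 8. For $Y\in\mathcal Y$ let
$$\rho_Y=\max\Bigl(0,\ \max_{\emptyset\ne q\subseteq Y}\bigl(w(q)-a(N_q\setminus i)\bigr)\Bigr).$$
Let $D^*$ be the subgraph of $D$ induced by one representative from each $Y\in\mathcal Y$, where the representative of $Y$ gets weight $\rho_Y$. Since the classes are modules, two representatives are adjacent iff their classes are.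

Let $Q\subseteq\mathcal Y$ be a set of pairwise adjacent classes. We claim
$$\sum_{Y\in Q}\rho_Y\le s_i.\qquad(3)$$
This is trivial if all these $\rho_Y$ are $0$. Otherwise take $q_Y\subseteq Y$ attaining $\rho_Y$ for those $Y\in Q$ with $\rho_Y>0$, and let $q$ be the union of these $q_Y$. It is a nonempty clique in $M_i$, and the sets $N_{q_Y}\setminus i$ are pairwise disjoint by Lemma 8. So (S4) gives $\sum w(q_Y)\le s_i+\sum a(N_{q_Y}\setminus i)$, which is (3). In particular $\rho_Y\le s_i\le a_i=t$ for each $Y$.

By (S0), $D^*$ is isomorphic to an induced subgraph of $H$, so $W(D^*)$ holds. By (3), $\omega_\rho(D^*)\le s_i$, so $\varphi(\omega_\rho(D^*))\le\varphi(s_i)=|C_{ii}|$. Hence there are sets $R_Y\subseteq C_{ii}$ with $|R_Y|=\varphi(\rho_Y)$, disjoint for adjacent classes.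

**Step 3: coloring inside the classes.** This step gives each $u\in M_i$ its $g_t(w_u)$ colors involving $i$. Inside each $Y$ choose pairwise disjoint sets
$$c_1(u)\subseteq R_Y\cup\bigcup_{l\in N_u\setminus i}C_{il},\qquad|c_1(u)|=g_t(w_u),\qquad u\in Y.$$
This is possible by Lemma 5. Indeed, for $\emptyset\ne q\subseteq Y$ let $A=a(N_q\setminus i)$. Then $w(q)\le\rho_Y+A$ and $\rho_Y\le t$, so by Lemma 3, and since $|C_{il}|=ta_l$,
$$\sum_{u\in q}g_t(w_u)\le g_t(w(q))\le g_t(\rho_Y+A)\le\varphi(\rho_Y)+tA=\Bigl|R_Y\cup\bigcup_{l\in N_q\setminus i}C_{il}\Bigr|.$$
For adjacent classes $Y,Y'$, the sets $R_Y,R_{Y'}$ are disjoint and $(N_Y\setminus i)\cap(N_{Y'}\setminus i)=\emptyset$ by Lemma 8, so there is no conflict between $Y$ and $Y'$. Do this for every component $D$ of $X[M_i]$, and put $c_1(u)=\emptyset$ for $u\notin M_i$. Adjacent vertices of $M_i$ lie in the same component, so $c_1$ is disjoint on all adjacent pairs of $X$.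

**Step 4: the remaining system.** This step deletes $i$ and checks that a system is left. Put $\Lambda'=\Lambda\setminus i$, $N'_u=N_u\setminus i$, $w'_u=(w_u-t)^+$ for $u\in M_i$ and $w'_u=w_u$ otherwise; $X$, $a$, $s$ are otherwise unchanged.

- (S0), (S1), (S2) are inherited: they only involve the remaining indices and the unchanged graph.
- (S3): if $N'_u=\emptyset$, then either $N_u=\emptyset$ and $w'_u=w_u=0$, or $N_u=\{i\}$ and $w_u\le s_i\le t$ by (S4) with $q=\{u\}$, so $w'_u=0$.
- (S4): let $l\ne i$, let $q\subseteq M_l$ be a nonempty clique, and let $q_0=\{u\in q:w'_u>0\}$. If $q_0=\emptyset$, the bound is trivial. If $q_0\ne\emptyset$ and $q_0\cap M_i=\emptyset$, then $i\notin N_{q_0}$ and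
$$w'(q)=w(q_0)\le s_l+a(N_{q_0}\setminus l)\le s_l+a(N'_q\setminus l).$$
If $q_0\cap M_i\ne\emptyset$, then some $u\in q_0\cap M_i$ has $w'_u=w_u-t$, and $i\in N_{q_0}$. So
$$w'(q)\le w(q_0)-t\le s_l+a(N_{q_0}\setminus l)-a_i=s_l+a(N_{q_0}\setminus\{i,l\})\le s_l+a(N'_q\setminus l).$$

**Step 5: combining the two colorings.** This step completes the induction. Deleting $i$ does not increase $\Phi$, and $|\Lambda|$ decreases, so by induction the remaining system has a realization $c_2$. It uses only colors of sets $C_{jk}$ with $j,k\ne i$, while $c_1$ uses only colors of sets $C_{ij}$. Put $c(u)=c_1(u)\cup c_2(u)$. Then $c(u)\subseteq\bigcup_{j,k\in N_u}C_{jk}$, and $c$ is disjoint on adjacent pairs. For $u\in M_i$,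
$$|c(u)|=g_t(w_u)+\varphi((w_u-t)^+)=\varphi(w_u),$$
and for $u\notin M_i$ we have $|c(u)|=|c_2(u)|=\varphi(w_u)$. So $c$ is a realization. This proves Proposition 6, hence Theorem 2 by Section 9, hence Theorem 1 by Section 6. $\blacksquare$

As a check, finish Example B. After the extraction, the system consists of the $C_5$ with index $p$ and the isolated vertex $\delta$ with indices $1,2$. Nothing is extractable. Indeed, a set containing $\delta$ and another vertex has no common index; a set $Y$ with $2\le|Y|\le4$ inside the $C_5$ is not a module of $C_5$, so $J(Y)=\emptyset$; and $Y=C_5$ has $J(Y)=\{p\}$, where both (i) and (ii) fail. For the index $p$ we have $t=a_p=2$, the classes are the five single vertices, each with $\rho_Y=1$, and $W(C_5)$ supplies a proper coloring with the $\varphi(s_p)=3$ colors of $C_{pp}$. For the index $1$ the vertex $\delta$ gets $g_1(2)=2$ colors, those of $C_{11}\cup C_{12}$, and then, for the index $2$, the color of $C_{22}$. The map of Section 11, Step 8, turns the three colors of $C_{pp}$ into these three.
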